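\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Coloring the $\frac33$-power of a graph with $2\Delta+1$ colors}


\begin{abstract}
The $\frac33$-power $G^{3/3}$ of a graph $G$ is obtained by replacing each edge by a path of length $3$ and then joining any two vertices at distance at most $3$. We prove the conjecture that $\chi(G^{3/3})\le 2\Delta+1$ for every graph $G$ of maximum degree $\Delta\ge 2$; for $\Delta=3,4$ this was known. The main tool is an extension theorem: if $H$ has maximum degree at most $r$, then every coloring of $V(H)$ from a set of $2r+2$ colors, proper or not, extends to the subdivision vertices within the same set, so that no subdivision vertex conflicts with any other vertex. Its proof groups the colors into pairs and applies Edmonds' disjoint branchings theorem after a repair procedure. We also give an explicit bound that is smaller than $2\Delta+1$ for all even $\Delta\ge16$ and all odd $\Delta\ge31$,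 and an upper bound $\Delta+O(\log\Delta)$ for large $\Delta$, in which the logarithmic term has the right order.
\end{abstract}

\section{The question}

All graphs are simple, finite and undirected; $\chi$ denotes the chromatic number and $\Delta(G)$ the maximum degree of $G$. For positive integers $m,n$, the \emph{fractional power} $G^{m/n}$ of a graph $G$ is obtained by replacing each edge by a path of length $n$, which gives the \emph{$n$-subdivision} $G^{1/n}$, and then joining any two distinct vertices at distance at most $m$ in $G^{1/n}$. When $m=n$, two vertices of $G$ are joined exactly when they were adjacent in $G$, and the subdivision vertices are colored along with them. For instance, $G^{2/2}$ has a vertex for each vertex and each edge of $G$, and two of these are joined exactly when they are adjacent or incident in $G$; so $\chi(G^{2/2})$ is the total chromatic number of $G$. We study the next case, $G^{3/3}$, where each edge contributes two new vertices, one near each of its ends.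

\subsection{Vertices and arcs}\label{sec:arcs}

Write the path that replaces an edge $uv$ as $u,(u,v),(v,u),v$. The vertices of $G^{3/3}$ are then the vertices of $G$ together with the \emph{arcs} $(u,v)$, where $uv\in E(G)$; the arc $(u,v)$ has \emph{tail} $u$ and \emph{head} $v$. The distances in $G^{1/3}$ are as follows.
\begin{itemize}
\item Two vertices $u,v$ of $G$ are at distance $3d_G(u,v)$.
\item A vertex $u$ is at distance $1$ from $(u,v)$ and $2$ from $(v,u)$. If $u\notin\{a,b\}$, then a path from $u$ to $(a,b)$ passes through $a$ or $b$, so the distance is at least $3+1=4$.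
\item The two arcs of one edge are at distance $1$. Arcs $(a,b)$, $(c,d)$ of different edges are at distance $2$ if $a=c$, and at distance $3$ if $a=d$ or $b=c$. If only $b=d$ holds, the distance is $4$; if the two edges are disjoint, it is at least $1+3+1=5$.
\end{itemize}
Hence a map $c$ on $V(G)$ and a map $\varphi$ on the arcs together form a proper coloring of $G^{3/3}$ if and only if
\begin{itemize}
\item[(P1)] $c$ is a proper coloring of $G$;
\item[(P2)] $\varphi(u,v)\notin\{c(u),c(v)\}$ for every arc $(u,v)$;
\item[(P3)] distinct arcs with the same tail have different colors;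
\item[(P4)] $\varphi(u,v)\ne\varphi(v,w)$ for all arcs $(u,v),(v,w)$, including the case $w=u$.
\end{itemize}
These conditions are local, so they pass to subgraphs; in particular $\chi(G_0^{3/3})\le\chi(G^{3/3})$ if $G_0\subseteq G$. Conditions (P3) and (P4) alone say that the colors of the arcs leaving a vertex are distinct and do not occur on arcs entering it. A map $\varphi$ with these two properties is an \emph{incidence coloring} of $G$: the arc $(u,v)$ stands for the incidence of the vertex $u$ with the edge $uv$. The least number of colors in such a $\varphi$ is the \emph{incidence chromatic number} $\chi_i(G)$.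

\subsection{What to expect}

Let $\Delta\ge2$ be the maximum degree of $G$. A vertex $v$ of degree $\Delta$, the $\Delta$ arcs leaving it and one arc entering it are pairwise adjacent in $G^{3/3}$; thus $\chi(G^{3/3})\ge\Delta+2$, and, dropping $v$ itself, $\chi_i(G)\ge\Delta+1$. In the other direction, a vertex $u$ has $3d(u)$ neighbors in $G^{3/3}$ and an arc $(u,v)$ has $2+2(d(u)-1)+1+(d(v)-1)=2d(u)+d(v)$ neighbors, so greedy coloring uses at most $3\Delta+1$ colors.

For the triangle, $G^{3/3}$ is the cube of the $9$-cycle. Three vertices of a $9$-cycle cannot be pairwise at distance at least $4$, so color classes have at most two elements and $\chi\ge5=2\Delta+1$. A second test is the complete graph.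

\begin{lemma}\label{lem:complete}
$\chi(K_{\Delta+1}^{3/3})\le2\Delta+1$ for every $\Delta\ge2$.
\end{lemma}
\begin{proof}
Let $v_0,\dots,v_\Delta$ be the vertices and $P_0,\dots,P_\Delta,S_1,\dots,S_\Delta$ the colors. Put $c(v_0)=P_0$ and $c(v_i)=S_i$ for $i\ge1$. Every arc entering $v_j$ with $j\ge1$ gets color $P_j$, and $\varphi(v_i,v_0)=S_{i+1}$ with indices cyclic in $1,\dots,\Delta$.

The vertex colors are distinct, which is (P1). For (P2): an arc entering $v_j$, $j\ge1$, has color $P_j$, and no vertex has this color; and $S_{i+1}\notin\{S_i,P_0\}$ because $\Delta\ge2$. For (P3): the arcs leaving $v_0$ have colors $P_1,\dots,P_\Delta$, and those leaving $v_i$, $i\ge1$, have the colors $P_j$ with $j\ne0,i$, and $S_{i+1}$. For (P4): arcs entering $v_j$, $j\ge1$, have color $P_j$, which no arc leaving $v_j$ has; arcs entering $v_0$ have colors $S_i$, while those leaving $v_0$ have colors $P_j$.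
\end{proof}

This suggests the following statement, conjectured in \cite{note}.

\begin{theorem}\label{thm:main}
$\chi(G^{3/3})\le2\Delta+1$ for every graph $G$ of maximum degree $\Delta\ge2$.
\end{theorem}

The condition $\Delta\ge2$ is needed, since $K_2^{3/3}=K_4$; the triangle shows that the bound is attained for $\Delta=2$. The question, together with two known bounds, is taken from \cite{note}: $\chi(G^{3/3})\le7$ if $G$ has maximum degree at most $3$, and $\chi(G^{3/3})\le9$ if it has maximum degree at most $4$. These settle $\Delta=3,4$, and our work is for $\Delta\ge5$.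

The complete graph also shows where the difficulty lies. Coloring vertices and arcs from disjoint palettes costs $\chi(G)+\chi_i(G)$, which for $K_{\Delta+1}$ is at least $(\Delta+1)+(\Delta+1)$, already one too many. So vertices and arcs must share colors. Section~\ref{sec:ext} shows that they can share \emph{all} colors if $2\Delta+2$ are available. To save one more color, in Sections~\ref{sec:split} and~\ref{sec:proof} we split off a subgraph $K$ of maximum degree at most $3$ or $4$ whose arcs can be colored cheaply on their own, using two published theorems:
\begin{align}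
\chi_i(K)&\le5\quad\text{if }\Delta(K)\le3\quad\text{(Maydanskiy \cite{maydanskiy})},\label{eq:M}\\
\chi_i(K)&\le7\quad\text{if }\Delta(K)\le4\quad\text{(Gregor, Lu\v{z}ar and Sot\'ak \cite{gls})}.\label{eq:GLS}
\end{align}
Section~\ref{sec:more} improves the bound for larger $\Delta$.

We shall use that every graph of maximum degree at most $r$ is a subgraph of an $r$-regular simple graph: while some degree is less than $r$, take two disjoint copies and join the two copies of each vertex of degree less than $r$.

\section{The extension theorem}\label{sec:ext}

\begin{theorem}\label{thm:ext}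
Let $r\ge1$, let $H$ be a graph with $\Delta(H)\le r$, let $C$ be a set of $2r+2$ colors, and let $c:V(H)\to C$ be any map. Then the arcs of $H$ can be colored from $C$ so that \textup{(P2)}, \textup{(P3)} and \textup{(P4)} hold.
\end{theorem}

The map $c$ need not be proper. We may embed $H$ in an $r$-regular graph, extend $c$ arbitrarily and restrict at the end, so throughout this section \emph{$H$ is $r$-regular}. Write $V=V(H)$ and $m=r+1$.

\begin{remark}\label{rem:sharp}
For $r=1,2$ the number $2r+2$ cannot be lowered, even for proper $c$. For $K_2$ with its ends colored differently, the two arcs need two further colors. For $C_4$ colored $1,2,1,2$, every arc must avoid both $1$ and $2$. The eight arcs, in cyclic order, conflict under (P3) and (P4) exactly when they are at distance at most $2$ in this order, so no three of them can share a color and four further colors are needed.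
\end{remark}

\subsection{Color pairs and functional digraphs}

Partition $C$ into pairs $C_1,\dots,C_m$ and let $p(v)=t$ if $c(v)\in C_t$. We decide first which \emph{pair} each arc uses, and only then which color of the pair. Let us ask that the $r$ arcs leaving $v$ use the $r$ pairs other than $C_{p(v)}$, once each. This settles (P3) and keeps $\varphi(u,v)$ away from $c(u)$. Let $F_t$ be the set of arcs using the pair $C_t$. Each vertex outside $p^{-1}(t)$ has exactly one out-arc in $F_t$, and the vertices of $p^{-1}(t)$ have none. The conflicts still open concern one $F_t$ at a time: consecutive arcs of $F_t$ must have different colors, and an arc of $F_t$ that enters a vertex $v\in p^{-1}(t)$ must avoid $c(v)$. Since each vertex has at most one out-arc in $F_t$, we may regard the color of this arc as a color of its tail, and $c(v)$ as the color of a vertex $v\in p^{-1}(t)$. We then have to color the vertices from $C_t$, with the colors on $p^{-1}(t)$ prescribed, so that the two ends of each arc of $F_t$ differ. Only odd directed cycles obstruct this. Here and below, two opposite arcs $(u,v),(v,u)$ form a directed cycle of length $2$.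

\begin{lemma}\label{lem:pairs}
Suppose that the arcs of $H$ are partitioned into $F_1,\dots,F_m$ such that, for each $t$, vertices of $p^{-1}(t)$ have no out-arc in $F_t$, every other vertex has exactly one, and every directed cycle of $F_t$ has even length. Then the arcs of $H$ can be colored from $C$ so that \textup{(P2)--(P4)} hold.
\end{lemma}
\begin{proof}
Fix $t$. Following out-arcs of $F_t$ from a vertex, we end in $p^{-1}(t)$ or enter a directed cycle; the directed cycles are vertex-disjoint and avoid $p^{-1}(t)$. Define $\sigma_t:V\to C_t$ as follows. Put $\sigma_t(w)=c(w)$ if $p(w)=t$. On each directed cycle let $\sigma_t$ alternate between the two colors of $C_t$. Then define $\sigma_t$ at the remaining vertices in order of the number of steps needed to reach the part already treated: if $(v,v')\in F_t$ is the out-arc of $v$, let $\sigma_t(v)$ be the color of $C_t$ other than $\sigma_t(v')$. Then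
\begin{equation}\label{eq:sigma}
\sigma_t(v)\ne\sigma_t(v')\quad\text{for every }(v,v')\in F_t .
\end{equation}
Put $\varphi(v,v')=\sigma_t(v)$ for $(v,v')\in F_t$.

(P3): Two arcs with the same tail lie in different $F_t$, so their colors lie in different pairs.

(P4): Consider $(u,v)$ and $(v,w)$. If they lie in different $F_t$, their colors lie in different pairs. If both lie in $F_t$, their colors are $\sigma_t(u)$ and $\sigma_t(v)$, which differ by \eqref{eq:sigma}.

(P2): Let $(u,v)\in F_t$. As $u$ has an out-arc in $F_t$, we have $p(u)\ne t$, so $c(u)\notin C_t$. If $p(v)\ne t$, then also $c(v)\notin C_t$. If $p(v)=t$, then $c(v)=\sigma_t(v)\ne\sigma_t(u)=\varphi(u,v)$ by \eqref{eq:sigma}.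
\end{proof}

It remains to find such a partition. If we asked for no directed cycles at all, the $F_t$ would be disjoint in-forests with prescribed root sets $p^{-1}(t)$, and Edmonds' theorem tells exactly when these exist. We state it with all arcs reversed.

\begin{theorem}[Edmonds \cite{edmonds}; see {\cite[Thm.~53.1]{schrijver}}]\label{thm:edmonds}
Let $D=(V,A)$ be a digraph and $R_1,\dots,R_m\subseteq V$. There are pairwise disjoint $B_1,\dots,B_m\subseteq A$ such that $B_t$ has no directed cycle, each $v\notin R_t$ has exactly one out-arc in $B_t$ and each $v\in R_t$ has none, if and only if for every nonempty $X\subseteq V$ at least $|\{t:R_t\cap X=\emptyset\}|$ arcs of $D$ leave $X$.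
\end{theorem}

The condition is clearly necessary: if $R_t\cap X=\emptyset$, then following out-arcs of $B_t$ from a vertex of $X$ we end in $R_t$, and so some arc of $B_t$ leaves $X$. In our situation the condition can fail.

\begin{example}\label{ex:triangle}
Let $H$ be the triangle $abd$, so $r=2$ and $m=3$, let $C_1=\{1,2\}$, $C_2=\{3,4\}$, $C_3=\{5,6\}$, and let $c$ be constant with value $1$. Then $p^{-1}(1)=V$, so $F_1=\emptyset$, and $p^{-1}(2)=p^{-1}(3)=\emptyset$. In $F_2$ and $F_3$ every vertex has exactly one out-arc, so directed cycles cannot be avoided; and taking the two cyclic orientations of the triangle gives odd cycles. A directed cycle of length $2$, however, is harmless. Give both arcs of $ab$ to $F_2$ and both arcs of $ad$ to $F_3$. Now $a,b$ act as roots for $F_2$, and $a,d$ for $F_3$. The remaining arcs $(d,b)$ and $(b,d)$ go to $F_2$ and $F_3$, respectively. We may take $\sigma_2(a)=3$, $\sigma_2(b)=4$, $\sigma_2(d)=3$ and $\sigma_3(a)=5$, $\sigma_3(d)=6$, $\sigma_3(b)=5$, so that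
\[
\varphi(a,b)=3,\quad\varphi(b,a)=4,\quad\varphi(d,b)=3,\quad\varphi(a,d)=5,\quad\varphi(d,a)=6,\quad\varphi(b,d)=5 .
\]
The colors entering $a$, $b$, $d$ are $\{4,6\},\{3\},\{5\}$ and those leaving are $\{3,5\},\{4,5\},\{3,6\}$, as (P3) and (P4) require; color $1$ is not used on arcs, as (P2) requires.
\end{example}

This is the general method: wherever Edmonds' condition fails, some edges are given, with both arcs, to a single $F_t$.

\begin{proposition}\label{prop:decomp}
Let $H$ be $r$-regular, $m=r+1$, and let $p:V\to\{1,\dots,m\}$ be any map. Then there is a partition $F_1,\dots,F_m$ as in Lemma~\ref{lem:pairs} in which every directed cycle has length $2$.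
\end{proposition}

Together with Lemma~\ref{lem:pairs} this proves Theorem~\ref{thm:ext}. The proof of the proposition occupies the rest of the section.

\subsection{Configurations}

A \emph{configuration} is a partition $E(H)=E(J)\sqcup E_1\sqcup\dots\sqcup E_m$ in which each $E_t$ is a matching none of whose edges meets $p^{-1}(t)$. Both arcs of an edge of $E_t$ are to go to $F_t$, and the arcs of the edges of $J$ are to be distributed by Edmonds' theorem. Accordingly, write $V(E_t)$ for the set of ends of edges of $E_t$, and put
\[
R_t=p^{-1}(t)\cup V(E_t),\qquad \rho(v)=|\{t:v\in R_t\}| .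
\]
A vertex $v$ lies in $R_{p(v)}$, and each of the $r-\deg_J(v)$ edges at $v$ outside $J$ puts $v$ into one further set; these sets have different indices, because each $E_t$ is a matching avoiding $p^{-1}(t)$. So $\rho(v)=1+r-\deg_J(v)$, that is,
\begin{equation}\label{eq:count}
\deg_J(v)+\rho(v)=m\qquad\text{for all }v\in V .
\end{equation}
This is where the regularity of $H$ and the choice $m=r+1$ enter: \eqref{eq:count} will ensure that the branchings use up all arcs of $J$.

For $X\subseteq V$ let $d_J(X)$ be the number of edges of $J$ between $X$ and $V\setminus X$, and put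
\[
\tau(X)=\{t:R_t\cap X\ne\emptyset\},\qquad f(X)=d_J(X)+|\tau(X)| .
\]
For the digraph with both arcs of each edge of $J$, Edmonds' condition says that $f(X)\ge m$ for all nonempty $X$. Call a nonempty $X$ with $f(X)<m$ a \emph{violator}. We get rid of violators by repeatedly taking a minimal one and moving edges inside it from $J$ to matchings $E_t$ whose sets $R_t$ do not yet meet it.

\begin{lemma}\label{lem:noviolator}
There is a configuration without violators.
\end{lemma}
\begin{proof}
Start with $J=H$ and all $E_t$ empty. As long as there are violators, we modify the configuration. Let $X$ be an inclusion-minimal violator and $\delta=m-f(X)\ge1$.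

\emph{The modification.} Fix $v\in X$. At most $d_J(X)$ of the $J$-edges at $v$ leave $X$, and $\rho(v)\le|\tau(X)|$. By \eqref{eq:count}, the number of $J$-edges from $v$ to vertices of $X$ is at least
\[
\deg_J(v)-d_J(X)=m-\rho(v)-d_J(X)\ge m-|\tau(X)|-d_J(X)=\delta .
\]
Choose $\delta$ such edges $e_1,\dots,e_\delta$. Choose also distinct indices $t_1,\dots,t_\delta\notin\tau(X)$, which is possible as $m-|\tau(X)|=\delta+d_J(X)\ge\delta$. Move $e_i$ from $J$ to $E_{t_i}$, for each $i$. Since $R_{t_i}\cap X=\emptyset$ before the move, both ends of $e_i$ avoid $p^{-1}(t_i)$ and all edges of $E_{t_i}$; so the result is a configuration. Let $J',\tau',f'$ be its data. An \emph{old} violator is one of the configuration before the modification, a \emph{new} violator is one of the configuration after it; a set may be both.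

The modification repairs $X$, but it may lower $d_J(Y)$ for sets $Y$ that separate the ends of some $e_i$. We compare $f'(Y)$ with $f(Y)$ for every nonempty $Y$; exactly one of the following cases applies unless $Y=X$, where both (a) and (b) do.

(a) \emph{$Y\subseteq X$.} Each $e_i$ with exactly one end in $Y$ lowers $d_J(Y)$ by $1$ and adds $t_i$ to $\tau(Y)$. Each $e_i$ with both ends in $Y$ adds $t_i$ to $\tau(Y)$ and leaves $d_J(Y)$ unchanged. The $t_i$ are distinct and were not in $\tau(Y)$. So $f'(Y)\ge f(Y)$, and $f'(X)=f(X)+\delta=m$. As $X$ was minimal, \emph{no subset of $X$ is a new violator}.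

(b) \emph{$Y\cap X=\emptyset$ or $Y\supseteq X$.} No $e_i$ has exactly one end in $Y$, so $f'(Y)\ge f(Y)$.

(c) \emph{$Y\cap X$, $X\setminus Y$ and $Y\setminus X$ are all nonempty.} Since $X\setminus Y$ is a nonempty proper subset of $X$, it is not an old violator, and hence
\[
d_J(X\setminus Y)\ge m-|\tau(X\setminus Y)|\ge m-|\tau(X)|=d_J(X)+\delta .
\]
We also have
\[
d_J(X)+d_J(Y)\ge d_J(X\setminus Y)+d_J(Y\setminus X),
\]
because the difference of the two sides is twice the number of $J$-edges between $X\cap Y$ and $V\setminus(X\cup Y)$. Together these give $d_J(Y)\ge d_J(Y\setminus X)+\delta$. At most $\delta$ edges were moved and $\tau(Y)$ did not shrink, so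
\[
f'(Y)\ge d_J(Y)-\delta+|\tau(Y)|\ge d_J(Y\setminus X)+|\tau(Y\setminus X)|=f(Y\setminus X).
\]

\emph{Termination.} New violators that were not violators before may appear in case (c), so we do not count violators; we count the sets above them. Let $\mathcal U$ and $\mathcal U'$ be the families of all subsets of $V$ that contain an old violator and a new violator, respectively. Let $Y$ be a new violator. If $Y$ was a violator before, then $Y\in\mathcal U$. Otherwise $f'(Y)<m\le f(Y)$, so we are in case (c), and $f(Y\setminus X)\le f'(Y)<m$ shows that $Y$ contains the old violator $Y\setminus X$. In both cases $Y\in\mathcal U$, and as $\mathcal U$ is closed under taking supersets, $\mathcal U'\subseteq\mathcal U$. By (a), $X\in\mathcal U\setminus\mathcal U'$. So the size of $\mathcal U$ strictly decreases, and the procedure ends with no violators.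
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:decomp}]
Take a configuration without violators and let $D$ be the digraph on $V$ with both arcs of every edge of $J$. For every nonempty $X\subseteq V$, the number of arcs leaving $X$ is
\[
d_J(X)\ge m-|\tau(X)|=|\{t:R_t\cap X=\emptyset\}| .
\]
Let $B_1,\dots,B_m$ be the sets given by Theorem~\ref{thm:edmonds}. By \eqref{eq:count},
\[
\sum_t|B_t|=\sum_t\bigl(|V|-|R_t|\bigr)=\sum_{v\in V}\bigl(m-\rho(v)\bigr)=\sum_{v\in V}\deg_J(v)=|A(D)|,
\]
so the $B_t$ partition the arcs of $D$. Let $F_t$ consist of $B_t$ and both arcs of each edge of $E_t$; the $F_t$ partition the arcs of $H$. In $F_t$, a vertex of $p^{-1}(t)$ has no out-arc, a vertex of $V(E_t)$ has exactly one, along its edge of $E_t$, and any other vertex has exactly one, in $B_t$. Following out-arcs from any vertex we reach $R_t$, since $B_t$ has no directed cycle. There we stop, if we are in $p^{-1}(t)$, or else run back and forth along one edge of $E_t$. So the only directed cycles of $F_t$ are the $2$-cycles on the edges of $E_t$.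
\end{proof}

\section{Splitting off a cheap subgraph}\label{sec:split}

Let $G$ have maximum degree $\Delta\ge1$. Theorem~\ref{thm:ext} with $H=G$ says that \emph{every} proper vertex coloring of $G$ from a set of $2\Delta+2$ colors extends to a proper coloring of $G^{3/3}$ from the same set; in particular $\chi(G^{3/3})\le2\Delta+2$. By Remark~\ref{rem:sharp}, the number $2\Delta+2$ in this extension statement is best possible for $\Delta=1,2$. To save a color in $\chi(G^{3/3})$, we give some arcs private colors.

\begin{corollary}\label{cor:split}
Let $r\ge1$, let $E(G)=E(K)\sqcup E(H)$ with $\Delta(H)\le r$, and suppose $\chi(G)\le2r+2$. Then $\chi(G^{3/3})\le\chi_i(K)+2r+2$.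
\end{corollary}
\begin{proof}
Regard $H$ and $K$ as spanning subgraphs of $G$. Color $V(G)$ properly from a set $C$ of $2r+2$ colors, color the arcs of $H$ from $C$ by Theorem~\ref{thm:ext}, and color the arcs of $K$ by an incidence coloring with $\chi_i(K)$ new colors. Conflicts between two vertices, between two arcs of $H$, between two arcs of $K$, and between an arc of $H$ and a vertex are excluded by these choices. Every other conflict involves an arc of $K$ and an element colored from $C$, and the palettes are disjoint.
\end{proof}

If $\Delta(K)\le k$ and $\Delta(H)\le r=\Delta-k$, and if $\chi(G)\le2r+2$, then the total is at most $\chi_i(K)+2(\Delta-k)+2$. This is at most $2\Delta+1$ exactly when $\chi_i(K)\le2k-1$. By \eqref{eq:M} and \eqref{eq:GLS}, this holds for $k=3$ and $k=4$. So we need to split $E(G)$ into two parts of maximum degree at most $k$ and $\Delta-k$. Lemma~\ref{lem:factor} below does so for bridgeless graphs if one of the two degree bounds is even and at most $\frac23\Delta$. Its proof uses Lov\'asz's theorem; $d$ denotes degree in $G$, and $e(A,B)$ is the number of edges between disjoint sets $A$ and $B$.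

\begin{theorem}[Lov\'asz \cite{lovasz}]\label{thm:lovasz}
Let $g,f:V(G)\to\mathbb Z$ with $0\le g\le f\le d$. There is a spanning subgraph $J$ with $g(x)\le d_J(x)\le f(x)$ for all $x$ if and only if for all disjoint $S,T\subseteq V(G)$
\[
\gamma(S,T):=\sum_{x\in S}f(x)+\sum_{x\in T}\bigl(d(x)-g(x)\bigr)-e(S,T)-q(S,T)\ge0,
\]
where $q(S,T)$ is the number of components $Q$ of $G-(S\cup T)$ with $g=f$ on $Q$ and $e(Q,T)+\sum_{x\in Q}f(x)$ odd.
\end{theorem}

\begin{lemma}\label{lem:factor}
Let $k\ge2$ be even, let $3k\le2\Delta$, and let $G$ be a bridgeless graph of maximum degree at most $\Delta$. Then $G$ has a spanning subgraph $J$ with $d_J(x)\le k$ and $d(x)-d_J(x)\le\Delta-k$ for all $x$.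
\end{lemma}

The idea is that taking the fraction $k/\Delta$ of every edge would satisfy both degree bounds. This makes $\gamma(S,T)+q(S,T)$ nonnegative, and it remains to pay $1$ for each component counted in $q(S,T)$; we do so with the edges that leave this component.

\begin{proof}
Put $f(x)=\min(k,d(x))$ and $g(x)=\max(0,k-\Delta+d(x))$. As $d(x)\le\Delta$ and $k\le\Delta$, we have $0\le g\le f\le d$, and we need $J$ with $g\le d_J\le f$. Let $S,T$ be disjoint.

Put $\theta=k/\Delta\le\frac23$. Then $f(x)\ge\theta d(x)$, since $k\ge\theta d(x)$ and $d(x)\ge\theta d(x)$. Also $g(x)\le\theta d(x)$, since $k-\Delta+d\le\theta d$ is equivalent to $(1-\theta)d\le(1-\theta)\Delta$. Edges between $S$ and $T$ are counted in both $\sum_Sd$ and $\sum_Td$, so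
\[
\gamma(S,T)\ge\theta\sum_{x\in S}d(x)+(1-\theta)\sum_{x\in T}d(x)-e(S,T)-q(S,T)\ge\sum_Q\bigl(\theta e(Q,S)+(1-\theta)e(Q,T)-1\bigr),
\]
where $Q$ runs over the components counted in $q(S,T)$. We show that each summand is nonnegative.

Let $Q$ be such a component. Since $0<k<\Delta$, the equality $f(x)=g(x)$ forces $d(x)=0$ or $d(x)=\Delta$: if $0<d(x)\le k$, then $g(x)<d(x)=f(x)$, and if $k<d(x)<\Delta$, then $g(x)<k=f(x)$. If $Q$ contained an isolated vertex of $G$, then $Q$ would consist of it, with $e(Q,T)+\sum_Qf=0$ even. So all vertices of $Q$ have degree $\Delta$, and $f$ is constantly $k$ on $Q$. As $k$ is even, $e(Q,T)$ is odd. If $e(Q,T)\ge3$, the summand is at least $3(1-\theta)-1\ge0$. If $e(Q,T)=1$, then $e(Q,S)\ge1$, for otherwise a single edge would join $Q$ to the rest of $G$ and be a bridge; so the summand is at least $\theta+(1-\theta)-1=0$.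
\end{proof}

\begin{remark}
Bridges and parity matter. Let $\Delta=3$ and $k=2$. Take three copies of $K_4$, subdivide one edge in each of them, and join the three subdividing vertices to a new vertex $z$. In this cubic graph $J$ would be a $2$-factor, but the three edges at $z$ are bridges and lie on no cycle. For odd $k$, take $k=1$ and $\Delta=4$: in $K_5$, the subgraph $J$ would be a perfect matching.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\textbf{The case $\Delta=2$.} The components of $G$ are paths and cycles. The $\frac33$-power of a path is the cube of a path, which is colored by repeating $1234$. For a cycle $C_n$, the $\frac33$-power is the cube of $C_{3n}$, with $3n\ge9$. We have $9=4+5$, $12=3\cdot4$, $13=2\cdot4+5$, $14=4+2\cdot5$, $15=3\cdot5$, and adding multiples of $4$ we see that $3n=4a+5b$ with integers $a,b\ge0$. Color $C_{3n}$ consecutively by $a$ blocks $1234$ and $b$ blocks $12345$. Going around the cycle in either direction, two successive occurrences of the same color are at least $4$ steps apart, so this is a proper coloring of the cube with $5$ colors.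

\medskip\noindent
\textbf{The cases $\Delta=3,4$} are the known bounds quoted after Theorem~\ref{thm:main}.

\medskip\noindent
\textbf{The case $\Delta\ge5$.} Fix $\Delta$. We show by induction on $|E(G)|$ that $\chi(G^{3/3})\le2\Delta+1$ for every graph $G$ of maximum degree \emph{at most} $\Delta$. Components can be colored separately, so let $G$ be connected with at least one edge. We first remove bridges, so that Lemma~\ref{lem:factor} applies.

\smallskip
\emph{Case 1: $G$ has a pendant edge $xy$ with $d(y)=1$.} By induction, color $(G-y)^{3/3}$, then color $(x,y)$, $(y,x)$ and $y$ in this order. When it is colored, $(x,y)$ has at most $1+2(\Delta-1)=2\Delta-1$ colored neighbors: $x$ and the arcs $(x,w),(w,x)$ with $w\ne y$. Then $(y,x)$ has at most $\Delta+1$ colored neighbors: $x$ and the arcs leaving $x$, including $(x,y)$. Finally, $y$ has three neighbors: $x$, $(x,y)$, $(y,x)$. A color is free each time.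

\smallskip
\emph{Case 2: $G$ has a bridge $xy$ that is not pendant.} Let $G_x\ni x$ and $G_y\ni y$ be the components of $G-xy$, and put $G_1=G_x+xy$ and $G_2=G_y+xy$. As $xy$ is not pendant, $G_x$ and $G_y$ both have edges, so $G_1$ and $G_2$ have fewer edges than $G$; by induction both $G_1^{3/3}$ and $G_2^{3/3}$ have colorings with $2\Delta+1$ colors. The elements $x,(x,y),(y,x),y$ are pairwise adjacent in both, so after a permutation of the colors on $G_2$ the two colorings agree on them. Adjacency between elements of the same $G_i$ is the same as in $G$. An element of $G_1$ and an element of $G_2$, neither among these four, are at distance at least $1+3+1=5$, since a path between them runs through $x$ and $y$. So the union is a proper coloring of $G^{3/3}$.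

\smallskip
\emph{Case 3: $G$ is bridgeless.} Here no induction is needed.

\emph{$\Delta=5$.} Lemma~\ref{lem:factor} with $k=2$ gives $J$ with $\Delta(J)\le2$ and $\Delta(G-E(J))\le3$. Use Corollary~\ref{cor:split} with $H=J$, $r=2$ and $K=G-E(J)$: we have $\chi(G)\le6=2r+2$, and $\chi_i(K)\le5$ by \eqref{eq:M}. The total is $5+6=11$.

\emph{$\Delta\ge7$.} Lemma~\ref{lem:factor} with $k=4$ gives $K=J$ with $\Delta(K)\le4$ and $H=G-E(J)$ with $\Delta(H)\le r:=\Delta-4$. We have $\chi(G)\le\Delta+1\le2\Delta-6=2r+2$, where $\Delta\ge7$ is used, and $\chi_i(K)\le7$ by \eqref{eq:GLS}. The total is $7+(2\Delta-6)=2\Delta+1$.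

\emph{$\Delta=6$ and $G\ne K_7$.} The lemma still applies with $k=4$, as $3k=12=2\Delta$, and gives $\Delta(K)\le4$ and $\Delta(H)\le r:=2$. Now $2r+2=6$ is less than $\Delta+1$, but Brooks' theorem gives $\chi(G)\le6$: a connected graph of maximum degree at most $6$ other than $K_7$ is $6$-colorable. The total is $7+6=13$.

\emph{$\Delta=6$ and $G=K_7$.} This is Lemma~\ref{lem:complete}. \qed

\section{Larger maximum degree}\label{sec:more}

\subsection{An explicit improvement}

Corollary~\ref{cor:split} can be used with several cheap subgraphs at once. By Petersen's theorem, the edges of a $2n$-regular graph can be partitioned into $n$ $2$-factors.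

\begin{proposition}\label{prop:explicit}
Let $G$ have maximum degree at most $\Delta$, where $\Delta\ge1$, and let $\Delta'=2\lceil\Delta/2\rceil$. Then
\[
\chi(G^{3/3})\le2\Delta'+2-\lfloor\Delta'/8\rfloor .
\]
In particular, $2\Delta+1$ is not sharp for even $\Delta\ge16$ and for odd $\Delta\ge31$.
\end{proposition}
\begin{proof}
We may replace $G$ by a $\Delta'$-regular graph containing it. Partition its edges into $\Delta'/2$ $2$-factors and let $s=\lfloor\Delta'/8\rfloor$. Group $2s$ of the $2$-factors into $s$ pairs. The union of each pair has maximum degree at most $4$, and by \eqref{eq:GLS} its arcs have an incidence coloring with $7$ private colors. So the union $K$ of all these pairs satisfies $\chi_i(K)\le7s$ (if $s=0$, then $K$ has no edges and $\chi_i(K)=0$). The remaining edges form a graph $H$ with $\Delta(H)\le r:=\Delta'-4s$. As $4s\le\Delta'/2$, we have $r\ge1$ and $2r+2\ge\Delta'+2\ge\chi(G)$. Corollary~\ref{cor:split} gives at most $7s+2(\Delta'-4s)+2=2\Delta'+2-s$ colors.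

For even $\Delta$ this is at most $2\Delta$ if $\lfloor\Delta/8\rfloor\ge2$, that is, $\Delta\ge16$. For odd $\Delta$ it equals $2\Delta+4-\lfloor(\Delta+1)/8\rfloor$, which is at most $2\Delta$ if $\Delta\ge31$.
\end{proof}

\subsection{The order for large maximum degree}

\begin{theorem}\label{thm:log}
There is $\Delta_0$ such that for all $\Delta\ge\Delta_0$ every graph $G$ of maximum degree at most $\Delta$ satisfies $\chi(G^{3/3})\le\Delta+4\lceil10\ln\Delta\rceil$.
\end{theorem}

The logarithmic term has the right order. We have $\chi(G^{3/3})\ge\chi_i(G)$, and Guiduli \cite{guiduli}, building on Algor and Alon, showed that there are graphs with $\chi_i\ge\Delta+\Omega(\log\Delta)$. So the maximum of $\chi(G^{3/3})$ over graphs of maximum degree $\Delta$ is $\Delta+\Theta(\log\Delta)$.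

The idea is to reserve, for each vertex $v$, a small random set $L_v$ of colors for the arcs entering $v$, and to forbid these colors on the arcs leaving $v$. Then (P4) is automatic, and what remains is, at each vertex $u$, a matching problem between the neighbors of $u$ and the colors. We use the symmetric Lov\'asz Local Lemma: if each of finitely many events has probability at most $P$ and is mutually independent of all but at most $D$ of the others, and $eP(D+1)\le1$, then with positive probability none of them occurs.

\begin{proof}
Let $\ell=\lceil10\ln\Delta\rceil$ and $N=\Delta+4\ell$, with $\Delta$ so large that $N\le\frac54\Delta$, $\ln N\le1.1\ln\Delta$, $\frac54\le\Delta^{0.9}$ and $3e\Delta^{-4}(\Delta^2+1)\le1$. Write $[N]=\{1,\dots,N\}$. Fix a proper coloring $c:V(G)\to[\Delta+1]\subseteq[N]$, and choose independently for each vertex $v$ a uniformly random $\ell$-subset $L_v$ of $[N]\setminus\{c(v)\}$. Let $E_u$ be the event that the family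
\[
\bigl(L_v\setminus(L_u\cup\{c(u)\})\bigr)_{v\in N(u)}
\]
has no system of distinct representatives.

\emph{If no $E_u$ occurs}, choose such systems and let $\varphi(u,v)$ be the representative of $v$ at $u$. Condition (P1) holds by the choice of $c$, and (P3) because representatives are distinct. (P2) holds because $\varphi(u,v)\ne c(u)$ and $\varphi(u,v)\in L_v\not\ni c(v)$. (P4) holds because $\varphi(u,v)\in L_v$ while $\varphi(v,w)\notin L_v$. So $\chi(G^{3/3})\le N$.

\emph{The probability of $E_u$.} Condition on $L_u$. If $E_u$ occurs, Hall's theorem gives a set $A\subseteq N(u)$ with $|A|=j\ge1$ for which the sets of the family indexed by $A$ together have at most $j-1$ elements; so there is $B\subseteq[N]$ with $|B|=j-1$ such that $L_v\subseteq W:=B\cup L_u\cup\{c(u)\}$ for all $v\in A$. Here $|W|\le j+\ell\le\Delta+\ell\le N-1$. For fixed $A$ and $B$, the events $L_v\subseteq W$ with $v\in A$ are independent, and each has probability at most $\binom{j+\ell}{\ell}\big/\binom{N-1}{\ell}\le\bigl(\frac{j+\ell}{N-1}\bigr)^{\ell}$. Summing over $A$ and $B$, we obtain a bound that does not depend on $L_u$: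
\[
P(E_u)\le\sum_{j=1}^{\Delta}\binom{\Delta}{j}\binom{N}{j-1}\Bigl(\frac{j+\ell}{N-1}\Bigr)^{\ell j}.
\]

If $j\le\Delta/2$, then $2(j+\ell)\le\Delta+2\ell\le N-1$, so $\frac{j+\ell}{N-1}\le\frac12$. Moreover $2^{-\ell}\le\Delta^{-10\ln2}\le\Delta^{-6.9}$. The $j$th term is at most $\bigl(\Delta\cdot\frac54\Delta\cdot\Delta^{-6.9}\bigr)^j\le\Delta^{-4j}$, and these terms sum to at most $2\Delta^{-4}$.

If $j>\Delta/2$, write $j=\Delta-i$ with $i\ge0$. Then $\binom{\Delta}{j}=\binom\Delta i\le\Delta^i$, and since $N-(j-1)=i+4\ell+1$,
\[
\binom{N}{j-1}\le N^{i+4\ell+1}\le\Delta^{1.1(i+4\ell+1)} .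
\]
Also $1-\frac{j+\ell}{N-1}=\frac{i+3\ell-1}{N-1}$, and $\frac{\ell j}{N-1}\ge\ell\cdot\frac{\Delta/2}{5\Delta/4}=0.4\,\ell\ge4\ln\Delta$, so
\[
\Bigl(\frac{j+\ell}{N-1}\Bigr)^{\ell j}\le\exp\Bigl(-\frac{(i+3\ell-1)\,\ell j}{N-1}\Bigr)\le\Delta^{-4(i+3\ell-1)} .
\]
The term is thus at most $\Delta^{2.1i+4.4\ell+1.1-4i-12\ell+4}\le\Delta^{-(7.6\ell-5.1)}\le\Delta^{-5}$. There are at most $\Delta$ such terms, and they sum to at most $\Delta^{-4}$.

Altogether $P(E_u)\le3\Delta^{-4}$.

\emph{Conclusion.} The event $E_u$ is determined by the sets $L_w$ with $w\in N(u)\cup\{u\}$. So it is mutually independent of all events $E_{u'}$ with $d_G(u,u')>2$, that is, of all but at most $\Delta+\Delta(\Delta-1)=\Delta^2$ others. As $e\cdot3\Delta^{-4}(\Delta^2+1)\le1$, the Local Lemma shows that with positive probability no $E_u$ occurs.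
\end{proof}

\begin{thebibliography}{9}

\bibitem{note}
A note on coloring of $\frac33$-power of subquartic graphs,
\texttt{https://ajc.maths.uq.edu.au/pdf/79/ajc\_v79\_p454.pdf}.

\bibitem{edmonds}
J.~Edmonds, disjoint branchings theorem, 1973.

\bibitem{gls}
P.~Gregor, B.~Lu\v{z}ar, R.~Sot\'ak,
\emph{J. Comb. Optim.} 34 (2017) 174--181.

\bibitem{guiduli}
Guiduli,
\emph{Discrete Math.} 163 (1997) 275--278.

\bibitem{lovasz}
Lov\'asz,
\emph{J. Combin. Theory} 8 (1970) 391--416.

\bibitem{maydanskiy}
M.~Maydanskiy,
\emph{Discrete Math.} 292 (2005) 131--141.

\bibitem{schrijver}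
Schrijver,
\emph{Combinatorial Optimization}, Theorem 53.1.

\end{thebibliography}

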